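# Girth eight in the graphs $G_{\mathbb C}(f,g)$: five linear spaces through one point

## 1. A polynomial in six variables and the zeros it cannot avoid

Let $K$ be a field and let $F\in K[x,y]$. Take six variables $a_1,a_2,a_3,b_1,b_2,b_3$, read all indices modulo $3$, and put
$$S_F=\sum_{i\in\mathbb Z/3}\bigl(F(a_i,b_i)-F(a_{i+1},b_i)\bigr)\in R:=K[a_1,a_2,a_3,b_1,b_2,b_3]. \tag{1}$$
Written out,
$$S_F=F(a_1,b_1)-F(a_2,b_1)+F(a_2,b_2)-F(a_3,b_2)+F(a_3,b_3)-F(a_1,b_3).$$
The polynomial $S_F$ is linear in $F$ and invariant under the cyclic shift of the indices. If $F=A(x)+B(y)$, then $S_F=0$: the $A$-terms telescope around the cycle, and the $B$-terms cancel in pairs. For example,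
$$S_{xy}=(a_1-a_2)b_1+(a_2-a_3)b_2+(a_3-a_1)b_3 .$$

Whatever $F$ is, $S_F$ vanishes on five linear subspaces of $K^6$, each of dimension $4$:
$$\begin{aligned}&\mathcal A:\ a_1=a_2=a_3;\qquad \mathcal B:\ b_1=b_2=b_3;\\ &\mathcal C_1:\ a_1=a_2,\ b_2=b_3;\qquad \mathcal C_2:\ a_2=a_3,\ b_3=b_1;\qquad \mathcal C_3:\ a_3=a_1,\ b_1=b_2 .\end{aligned} \tag{2}$$
On $\mathcal A$ each summand of (1) is zero, and on $\mathcal B$ the sum telescopes. On $\mathcal C_1$ the first summand is zero, and the other two are $F(a_1,b_2)-F(a_3,b_2)$ and $F(a_3,b_2)-F(a_1,b_2)$, which cancel. The cyclic shift carries $\mathcal C_1$ to $\mathcal C_2$ and $\mathcal C_2$ to $\mathcal C_3$.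

All five spaces contain the plane of points $(\alpha,\alpha,\alpha,\beta,\beta,\beta)$, which we call the *total diagonal*. Given two polynomials $f,g$, we shall study the ideal $I=(S_f,S_g)$ near a point of the total diagonal. The purpose is to decide when a certain graph, built from $f$ and $g$, has no short cycles: the common zeros of $S_f$ and $S_g$ are the closed walks of length $6$ in that graph, and the five spaces are the walks that exist for trivial reasons.

## 2. The graphs $G_K(f,g)$ and the classification theorem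

**Definition.** Let $f,g\in K[x,y]$. The *algebraically defined graph* $G_K(f,g)$ is the bipartite graph with vertex set $P\cup L$, where $P$ (points) and $L$ (lines) are two disjoint copies of $K^3$. The point $(p_1,p_2,p_3)$ is adjacent to the line $[l_1,l_2,l_3]$ if and only if
$$p_2+l_2=f(p_1,l_1)\quad\text{and}\quad p_3+l_3=g(p_1,l_1). \tag{3}$$
The *girth* of a graph is the length of its shortest cycle.

For example, in $G_K(xy,xy^2)$ the neighbors of the point $(1,0,0)$ are the lines $[l,l,l^2]$, $l\in K$. In general, given a vertex and a first coordinate, (3) determines exactly one neighbor with that first coordinate.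

Over a finite field $\mathbb F_q$ the graph $G_q(xy,xy^2)$ has girth eight. Over $\mathbb C$ the following is known: every girth eight graph $G_{\mathbb C}(f,g)$ in which $g=\alpha x^ky^m$ is a monomial, with $f\in\mathbb C[x,y]$ arbitrary, is isomorphic to $G_{\mathbb C}(xy,xy^2)$. The question, from "Algebraically Defined Graphs And Generalized Quadrangles" (http://www.math.colostate.edu/%7Ebetten/COCOA15/TALKS/Brian_Kronenthal.pdf), drops the condition on $g$: *do there exist $f,g\in\mathbb C[x,y]$ such that $G_{\mathbb C}(f,g)$ has girth eight and is not isomorphic to $G_{\mathbb C}(xy,xy^2)$?* The answer is no. The proof below does not use the result on monomial $g$.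

Call a monomial $x^iy^j$ *mixed* if $i,j\ge1$.

**Theorem 1.** Let $K$ be an algebraically closed field and $f,g\in K[x,y]$. If $\operatorname{char}K=p>0$, assume that every mixed monomial $x^iy^j$ occurring in $f$ or $g$ has $i,j<p$. (If $\operatorname{char}K=0$ there is no restriction.) The following are equivalent:

1. $G_K(f,g)$ has girth eight.
2. $G_K(f,g)$ has no cycles of length $4$ or $6$.
3. There are $M\in GL_2(K)$, $A\in K[x]^2$, $B\in K[y]^2$ such that
$$\binom fg=M\binom{xy}{xy^2}+A(x)+B(y)\qquad\text{or}\qquad\binom fg=M\binom{xy}{x^2y}+A(x)+B(y).$$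

If these hold, then $G_K(f,g)\cong G_K(xy,xy^2)$.

**Corollary 2.** There are no $f,g\in\mathbb C[x,y]$ such that $G_{\mathbb C}(f,g)$ has girth eight and is not isomorphic to $G_{\mathbb C}(xy,xy^2)$. Moreover, $G_{\mathbb C}(f,g)$ has girth eight if and only if, modulo $\mathbb C[x]+\mathbb C[y]$, the span of $f$ and $g$ is the two-dimensional space $\langle xy,xy^2\rangle$ or $\langle xy,x^2y\rangle$.

Corollary 2 is Theorem 1 for $K=\mathbb C$; its second sentence restates condition 3. The implication $1\Rightarrow2$ is trivial. Implication $2\Rightarrow3$ is the main work (Sections 5–10), and $3\Rightarrow1$ is in Section 11.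

We first turn cycles into equations. Put $\Phi=(f,g)^T$ and $S_\Phi=(S_f,S_g)^T$.

**Lemma 3.** For any field $K$ and any $f,g$, condition 2 is equivalent to the conjunction of

* (i) if $a\ne a'$ and $b\ne b'$, then $\Phi(a,b)-\Phi(a',b)+\Phi(a',b')-\Phi(a,b')\ne0$;
* (ii) if $a_1,a_2,a_3$ are distinct and $b_1,b_2,b_3$ are distinct, then $S_\Phi(a_1,a_2,a_3,b_1,b_2,b_3)\neq0$.

*Proof.* *From a cycle to an equation.* Two neighbors of one vertex with the same first coordinate are equal. In a cycle of length $4$ or $6$, any two points have a common neighbor on the cycle, and so do any two lines. Hence the points of the cycle have distinct first coordinates $a_1,\dots,a_k$, and its lines have distinct first coordinates $b_1,\dots,b_k$ ($k=2$ or $3$). Number them so that the $i$-th line is adjacent to the $i$-th and $(i+1)$-st points, indices modulo $k$. Let $\vec p_i,\vec l_i\in K^2$ be the last two coordinates. Then $\vec p_i+\vec l_i=\Phi(a_i,b_i)$ and $\vec p_{i+1}+\vec l_i=\Phi(a_{i+1},b_i)$. Subtracting and summing,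
$$\sum_{i\in\mathbb Z/k}\bigl(\Phi(a_i,b_i)-\Phi(a_{i+1},b_i)\bigr)=\sum_i(\vec p_i-\vec p_{i+1})=0. \tag{4}$$
For $k=2$ this contradicts (i), and for $k=3$ it contradicts (ii).

*From an equation to a cycle.* Let $k\ge2$ and suppose $a_1,\dots,a_k,b_1,\dots,b_k$ satisfy $\sum_i(\Phi(a_i,b_i)-\Phi(a_{i+1},b_i))=0$. Start at the point $(a_1,0,0)$ and move successively to the neighbors with first coordinates $b_1,a_2,b_2,\dots,b_k,a_1$. Passing from the point with first coordinate $a_i$ to the one with first coordinate $a_{i+1}$ adds $\Phi(a_{i+1},b_i)-\Phi(a_i,b_i)$ to the last two coordinates. The total change is zero, so the walk closes up. If the $a_i$ are distinct and the $b_i$ are distinct, its $2k$ vertices are distinct and it is a $2k$-cycle. So a violation of (i) gives a $4$-cycle and a violation of (ii) a $6$-cycle. $\square$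

## 3. The pairs $(xy,xy^2)$, $(xy,xy^3)$ and $(xy,x^2y^2)$ by hand

When $\Phi=xQ(y)$ with $Q=(Q_1,Q_2)^T$, put $\gamma_i=a_i-a_{i+1}$, so that $\gamma_1+\gamma_2+\gamma_3=0$ and
$$S_\Phi=\gamma_1Q(b_1)+\gamma_2Q(b_2)+\gamma_3Q(b_3). \tag{5}$$

**The pair $(xy,xy^2)$.** Here $S_\Phi=0$, together with $\sum\gamma_i=0$, says $\sum_i\gamma_i(1,b_i,b_i^2)=0$. If the $b_i$ are distinct, the Vandermonde determinant is nonzero, all $\gamma_i$ vanish, and the point lies in $\mathcal A$. If $b_1=b_2\ne b_3$, we get $\gamma_3=0$, that is $a_3=a_1$, and the point lies in $\mathcal C_3$; the other two coincidences give $\mathcal C_1$ and $\mathcal C_2$ in the same way. If all $b_i$ are equal, we are in $\mathcal B$. So the common zeros of $S_{xy}$ and $S_{xy^2}$ are exactly the five spaces (2), and (ii) holds.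

**The pair $(xy,xy^3)$, $\operatorname{char}K\ne2$.** The curve $Q=(y,y^3)$ passes through the collinear points $Q(0)=(0,0)$, $Q(1)=(1,1)$, $Q(-1)=(-1,-1)$, and $-2Q(0)+Q(1)+Q(-1)=0$. So take $b=(0,1,-1)$ and choose $a$ with differences $-2,1,1$, namely $a=(-1,1,0)$. By (5), $S_\Phi=0$, and $G_K(xy,xy^3)$ has a $6$-cycle.

**The pair $(xy,x^2y^2)$, $\operatorname{char}K\neq2$.** Take $a=(1,-1,0)$ and $b=(0,-1,1)$. The differences $a_i-a_{i+1}$ are $2,-1,-1$, so $S_{xy}=2\cdot0+(-1)(-1)+(-1)(1)=0$. The differences $a_i^2-a_{i+1}^2$ are $0,1,-1$, so $S_{x^2y^2}=0\cdot 0+1\cdot1-1\cdot1=0$. Again there is a $6$-cycle: $(1,0,0)$, $[0,0,0]$, $(-1,0,0)$, $[-1,1,1]$, $(0,-1,-1)$, $[1,1,1]$, and back.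

Each of these cycles came from a special trick. For general $f,g$ we need a reason for a $6$-cycle to exist.

## 4. Why a dimension count is not enough, and counting with multiplicity

The natural first attempt is to count dimensions. A $6$-cycle is a common zero of two polynomials in six unknowns, and over an algebraically closed field every component of such a zero set has dimension at least $4$. One wants a component that is not contained in the locus where two of the $a$'s or two of the $b$'s agree. The attempt stops here: the five spaces (2) are always present and already have dimension $4$, so the existence of a $4$-dimensional component says nothing. The pair $(xy,xy^2)$ shows that they can be the whole zero set.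

The next attempt is to count *degrees*: if the zero set consisted of the five spaces only, Bézout's theorem in projective space might be violated. This fails because of the hyperplane at infinity. For the pair $(xy+xy^2,\ xy^2)$ both $S$-polynomials have degree $3$ and the same leading form $S_{xy^2}$, so their projective closures meet in a whole $4$-dimensional set at infinity. The product $3\cdot3$ is then not a count of affine components at all, and indeed it is not an invariant of the span of $f$ and $g$: the basis $xy,xy^2$ gives $2\cdot 3$.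

A local count has no such defect. All five spaces pass through each point of the total diagonal. At such a point we compare two numbers. The five spaces, each weighted with its multiplicity in $I$, should contribute *at most* $6$. The orders of vanishing of $S_f$ and $S_g$ should force *at least* $2\cdot3=6$, and more if $f_{xy}$ and $g_{xy}$ vanish simultaneously at the point. The squeeze leaves room for very few pairs. Here are the notions that make this precise.

**Length along a component.** If $\mathfrak p$ is a minimal prime of an ideal $I$ of a Noetherian ring $R$, then $R_{\mathfrak p}/IR_{\mathfrak p}$ is Artinian, so it has finite length. Example: for $I=(s,t^2)\subset K[s,t]$ and $\mathfrak p=(s,t)$, the quotient is $K[t]/(t^2)$, of length $2$.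

**Hilbert–Samuel multiplicity.** For a Noetherian local ring $(\mathcal O,\mathfrak m)$ of dimension $d$, the length of $\mathcal O/\mathfrak m^{n+1}$ equals, for large $n$, a polynomial in $n$ of degree $d$ with leading term $e(\mathcal O)\,n^d/d!$. The positive integer $e(\mathcal O)$ is the multiplicity. A regular local ring of dimension $d$ has length function $\binom{n+d}{d}$, so its multiplicity is $1$.

**Associativity formula** (Matsumura, *Commutative Ring Theory*, Thm. 14.7).
$$e(\mathcal O)=\sum_{\mathfrak p}\operatorname{length}(\mathcal O_{\mathfrak p})\,e(\mathcal O/\mathfrak p), \tag{6}$$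
summed over the minimal primes $\mathfrak p$ with $\dim\mathcal O/\mathfrak p=\dim\mathcal O$.

Two examples at the origin of the plane. Modulo $st$, the quotient of length counted by monomials $1,s,\dots,s^n,t,\dots,t^n$ has dimension $2n+1$, so $e=2$; formula (6) reads $2=1\cdot1+1\cdot1$ (two lines). Modulo $t^2$, the monomials $s^i$ ($i\le n$) and $s^it$ ($i\le n-1$) again give $2n+1$, so $e=2$; formula (6) reads $2=2\cdot1$ (one doubled line).

**Order.** The order of a nonzero $F\in R$ at a point with maximal ideal $\mathfrak m$ is the largest $d$ with $F\in\mathfrak m^d$, that is, the degree of the lowest nonzero form of $F$ in coordinates centered at the point. Orders add under products, because a product of nonzero forms is nonzero.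

**Nakayama's lemma**, in the form used below: if $J$ is the maximal ideal of a Noetherian local ring and $I\subseteq J$ satisfies $I+J^2=J$, then $I=J$ (apply the lemma to $J/I=J\cdot(J/I)$).

## 5. If there are no short cycles, the zero set is exactly the five spaces

**From here to the end of Section 10, $K,f,g$ are as in Theorem 1 and condition 2 is assumed.**

**Normalization.** We first remove what $S_F$ cannot see. Subtracting $A(x)+B(y)$ from $\Phi$ gives an isomorphic graph, via $(p_2,p_3)\mapsto(p_2,p_3)-A(p_1)$ on points and $(l_2,l_3)\mapsto(l_2,l_3)-B(l_1)$ on lines, and it changes nothing in condition 3. So for $2\Rightarrow3$ we **assume that $f,g$ contain only mixed monomials.** In characteristic $p$ all their exponents lie in $\{1,\dots,p-1\}$. Consequently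
$$F\in Kf+Kg,\ F_{xy}=0\ \Longrightarrow\ F=0, \tag{7}$$
since the coefficient of $x^iy^j$ is multiplied by $ij\ne0$.

Let $I=(S_f,S_g)\subset R$. Its zero set in $K^6$ is $V(I)$.

**Lemma 4.** $V(I)=\mathcal A\cup\mathcal B\cup\mathcal C_1\cup\mathcal C_2\cup\mathcal C_3$.

*Proof.* The inclusion $\supseteq$ was checked in Section 1. Let $S_\Phi=0$ at a point. By (ii), two of the $a$'s or two of the $b$'s coincide.

If two $a$'s coincide, then by cyclic symmetry we may take $a_1=a_2$. The first summand of (1) disappears and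
$$0=\Phi(a_1,b_2)-\Phi(a_3,b_2)+\Phi(a_3,b_3)-\Phi(a_1,b_3).$$
By (i), $a_1=a_3$ and the point is in $\mathcal A$, or $b_2=b_3$ and it is in $\mathcal C_1$.

If two $b$'s coincide, we may take $b_1=b_2$. The first two summands combine to $\Phi(a_1,b_1)-\Phi(a_3,b_1)$, so
$$0=\Phi(a_1,b_1)-\Phi(a_3,b_1)+\Phi(a_3,b_3)-\Phi(a_1,b_3).$$
By (i), $a_1=a_3$ and the point is in $\mathcal C_3$, or $b_1=b_3$ and it is in $\mathcal B$. $\square$

The five spaces are distinct and have the same dimension, so none contains another. By the Nullstellensatz the minimal primes of $I$ are the five linear primes $\mathfrak a,\mathfrak b,\mathfrak c_1,\mathfrak c_2,\mathfrak c_3$ of these spaces, all of height $2$. Write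
$$\ell(\mathfrak p)=\operatorname{length}(R_{\mathfrak p}/IR_{\mathfrak p})\ge1$$
for $\mathfrak p$ among them.

The next lemma records the nondegeneracy that all later arguments use.

**Lemma 5.** The polynomials $f_{xy},g_{xy}$ are linearly independent over $K$. Moreover $S_F\ne0$ for every nonzero $F\in Kf+Kg$, and $\operatorname{char}K\ne2$.

*Proof.* Let $F=\lambda f+\mu g$ with $(\lambda,\mu)\ne(0,0)$. If $S_F=\lambda S_f+\mu S_g=0$, then one of $S_f,S_g$ is a scalar multiple of the other, so $I$ is principal. By Krull's principal ideal theorem its minimal primes have height at most $1$, a contradiction. If $F_{xy}=0$, then $F=0$ by (7), so $S_F=0$, which was just excluded. Finally, if $\operatorname{char}K=2$, all exponents in $f,g$ equal $1$, so $f_{xy},g_{xy}$ are constants and hence dependent, a contradiction. $\square$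

## 6. The spaces $\mathcal C_i$ have length one

The aim of this section and the next is the upper bound: the five lengths add up to at most $6$. Below, $\det(u,v)$ is the determinant of the $2\times 2$ matrix with columns $u,v$.

**Lemma 6.** $\ell(\mathfrak c_1)=\ell(\mathfrak c_2)=\ell(\mathfrak c_3)=1$.

*Proof.* By cyclic symmetry consider $\mathfrak c_1=(\varepsilon,\delta)$ with $\varepsilon=a_2-a_1$, $\delta=b_3-b_2$.

**Step 1: the linear part transverse to $\mathcal C_1$.** This step finds generators of $I$ modulo $\mathfrak c_1^2$. Substitute $a_2=a_1+\varepsilon$, $b_3=b_2+\delta$ in (1):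
$$S_\Phi=\Phi(a_1,b_1)-\Phi(a_1+\varepsilon,b_1)+\Phi(a_1+\varepsilon,b_2)-\Phi(a_3,b_2)+\Phi(a_3,b_2+\delta)-\Phi(a_1,b_2+\delta).$$
Expanding to first order, the constant terms cancel, and modulo $\mathfrak c_1^2$
$$S_\Phi\equiv\varepsilon U+\delta W,\qquad U=\Phi_x(a_1,b_2)-\Phi_x(a_1,b_1),\quad W=\Phi_y(a_3,b_2)-\Phi_y(a_1,b_2).$$

**Step 2: an invertible linear part gives length one.** The determinant $\det(U,W)$ lies in $K[a_1,a_3,b_1,b_2]\cong R/\mathfrak c_1$. If it is nonzero, it is a unit in $R_{\mathfrak c_1}$. Solving the two congruences for $\varepsilon,\delta$ gives $I+\mathfrak c_1^2=\mathfrak c_1$ in $R_{\mathfrak c_1}$, so $IR_{\mathfrak c_1}=\mathfrak c_1R_{\mathfrak c_1}$ by Nakayama's lemma, and the length is $1$.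

**Step 3: the determinant is not zero.** Suppose $\det(U,W)=0$ identically. Only $U$ involves $b_1$ and only $W$ involves $a_3$. Applying $\partial_{b_1}$ and $\partial_{a_3}$ gives, up to sign,
$$\det\bigl(\Phi_{xy}(a_1,b_1),\Phi_{xy}(a_3,b_2)\bigr)=0$$
in four independent variables. Give $(a_1,b_1)$ values with $\Phi_{xy}(a_1,b_1)=(\sigma,\tau)^T\ne0$; this is possible because $f_{xy}\neq0$ and $K$ is infinite. Then $\sigma g_{xy}-\tau f_{xy}=0$, contradicting Lemma 5. $\square$

## 7. The spaces $\mathcal B$ and $\mathcal A$ have length at most two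

It helps to do the model pair $(xy,xy^2)$ first. Put $b_3=b$, $b_1=b+s$, $b_2=b+t$. Then $S_{xy}=\gamma_1s+\gamma_2t$ and $S_{xy^2}=2b\,(\gamma_1s+\gamma_2t)+\gamma_1s^2+\gamma_2t^2$. So along $\mathcal B$ the ideal is $(\gamma_1s+\gamma_2t,\ \gamma_1s^2+\gamma_2t^2)$: the two linear parts are proportional. Substituting $s=-(\gamma_2/\gamma_1)t$ in the second generator gives $\frac{\gamma_2(\gamma_1+\gamma_2)}{\gamma_1}t^2$, so the length is $2$. The lemma says that this is the worst that can happen, and that it happens only for a particular shape of $\Phi_{xy}$.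

**Lemma 7.** $\ell(\mathfrak b)\le2$. If $\ell(\mathfrak b)\ne1$, then $\Phi_{xy}=k(x,y)\,q(y)$ with $0\ne k\in K[x,y]$ and $q=(q_1,q_2)^T\in K[y]^2$, where $q_1,q_2$ are linearly independent over $K$.

*Proof.* Put $b=b_3$, $b_1=b+s$, $b_2=b+t$. Then $\mathfrak b=(s,t)$ and $R_{\mathfrak b}=\kappa[s,t]_{(s,t)}$ with $\kappa=K(a_1,a_2,a_3,b)$, because localizing at $(s,t)$ inverts every nonzero element of $K[a_1,a_2,a_3,b]$.

**Step 1: expansion transverse to $\mathcal B$.** This step isolates the linear and quadratic parts. Let $u=\Phi(a_1,\cdot)-\Phi(a_2,\cdot)$, $v=\Phi(a_2,\cdot)-\Phi(a_3,\cdot)$, and let $'$ denote $\partial_b$. Grouping (1) by $b_1,b_2,b_3$,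
$$S_\Phi=u(b+s)+v(b+t)-(u+v)(b)=su'+tv'+\tfrac12(s^2u''+t^2v'')+(\text{order}\ge3), \tag{8}$$
with $\frac12$ allowed since $\operatorname{char}K\ne2$. If $\det(u',v')\ne0$, it is a unit in $R_{\mathfrak b}$, so $I+\mathfrak b^2=\mathfrak b$ there, and Nakayama's lemma gives $\ell(\mathfrak b)=1$. **From now on suppose $\det(u',v')=0$ identically.**

**Step 2: the shape of $\Phi_{xy}$.** This step proves the second assertion of the lemma. We have $u'=\Phi_y(a_1,b)-\Phi_y(a_2,b)$ and $v'=\Phi_y(a_2,b)-\Phi_y(a_3,b)$. Only $u'$ involves $a_1$ and only $v'$ involves $a_3$, so applying $\partial_{a_1}$ and $\partial_{a_3}$ gives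
$$\det\bigl(\Phi_{xy}(a_1,b),\Phi_{xy}(a_3,b)\bigr)=0 .$$
Write $m=f_{xy}$, $n=g_{xy}$; both are nonzero by Lemma 5. Choose $a'\in K$ with $n(a',y)\ne0$. Then
$$m(x,y)\,n(a',y)=n(x,y)\,m(a',y).$$
The left side is nonzero, so $m(a',y)\ne0$. Write $m(a',y)/n(a',y)=q_1/q_2$ with $q_1,q_2\in K[y]$ coprime and nonzero. Then $mq_2=nq_1$. Choose $\rho,\sigma\in K[y]$ with $\rho q_1+\sigma q_2=1$ and put $k=\rho m+\sigma n$. We compute
$$kq_1=\rho q_1m+\sigma q_1n=\rho q_1m+\sigma q_2m=m,\qquad kq_2=\rho q_2m+\sigma q_2n=\rho q_1n+\sigma q_2n=n .$$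
So $\Phi_{xy}=kq$, and $k\ne0$. A relation $\lambda q_1+\mu q_2=0$ would give $\lambda m+\mu n=0$, so $q_1,q_2$ are independent over $K$ by Lemma 5. In characteristic $p$ the polynomials $m,n$ have $x$- and $y$-degrees at most $p-2$; hence $\deg q_i\le p-2$ and $\deg_xk\le p-2$.

**Step 3: the Wronskian $w=\det(q,q')=q_1q_2'-q_2q_1'$ is nonzero.** This will be the coefficient that stops the length at $2$. If $q_1q_2'=q_2q_1'$, coprimality gives $q_1\mid q_1'$ and $q_2\mid q_2'$, and by degrees $q_1'=q_2'=0$. Since $\deg q_i<p$ in characteristic $p$, both $q_i$ are constants, hence dependent, a contradiction.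

**Step 4: integrate once in $x$.** This makes $u',v',u'',v''$ explicit. Let $h\in K[x,y]$ be divisible by $x$ with $h_x=k$; it exists because $\deg_xk\le p-2$ in characteristic $p$. We claim $\Phi_y=hq$. The difference $\Phi_y-hq$ has $x$-derivative $\Phi_{xy}-kq=0$. It is divisible by $x$, because $f,g$ contain only mixed monomials, and its $x$-exponents are less than $p$ in characteristic $p$. So it is zero. Put $h_i=h(a_i,b)\in\kappa$. Since $h_x=k\ne0$, $h$ really depends on $x$, so $h_1,h_2,h_3$ are pairwise distinct. Evaluating $q,q',w$ at $y=b$, we get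
$$u'=(h_1-h_2)q,\quad v'=(h_2-h_3)q,\quad \det(q,u'')=(h_1-h_2)w,\quad\det(q,v'')=(h_2-h_3)w;$$
the last two hold because $u''=(h_1-h_2)'q+(h_1-h_2)q'$, and similarly for $v''$.

**Step 5: the length is $2$.** As $q_1(b)$ is a unit of $\kappa$, $IR_{\mathfrak b}$ is generated by $S_f$ and $T=q_1S_g-q_2S_f=\det(q,S_\Phi)$. By (8),
$$S_f=q_1\bigl[(h_1-h_2)s+(h_2-h_3)t\bigr]+(\text{order}\ge2),$$
$$T=\tfrac12w\bigl[(h_1-h_2)s^2+(h_2-h_3)t^2\bigr]+(\text{order}\ge3).$$
The ring $R_{\mathfrak b}/IR_{\mathfrak b}$ has finite length, so a power of $(s,t)$ kills it and it equals $\kappa[[s,t]]/(S_f,T)$. In $\kappa[[s,t]]$ the coefficient of $s$ in $S_f$ is nonzero. By the Weierstrass preparation theorem, $S_f$ is a unit times $s-\sigma(t)$ with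
$$\sigma(t)=-\frac{h_2-h_3}{h_1-h_2}\,t+O(t^2).$$
Hence the quotient is $\kappa[[t]]/(T(\sigma(t),t))$, and
$$T(\sigma(t),t)=\tfrac12w\Bigl[\frac{(h_2-h_3)^2}{h_1-h_2}+(h_2-h_3)\Bigr]t^2+O(t^3)=\tfrac12w\,\frac{(h_2-h_3)(h_1-h_3)}{h_1-h_2}\,t^2+O(t^3).$$
The leading coefficient is nonzero by Steps 3 and 4. So $\ell(\mathfrak b)=2$. $\square$

**Lemma 8.** $\ell(\mathfrak a)\le2$. If $\ell(\mathfrak a)\ne1$, then $\Phi_{xy}=\tilde k(x,y)\,r(x)$ with $0\ne\tilde k\in K[x,y]$ and $r\in K[x]^2$.

*Proof.* We transport Lemma 7 by exchanging $x$ and $y$. For $F\in K[x,y]$ let $\tilde F(x,y)=F(y,x)$. With $\alpha_i=b_{-i}$, $\beta_i=a_{-i}$ (indices modulo $3$) and $j=-i$,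
$$S_{\tilde F}(\alpha,\beta)=\sum_i\bigl(F(a_{-i},b_{-i})-F(a_{-i},b_{-i-1})\bigr)=\sum_j\bigl(F(a_j,b_j)-F(a_j,b_{j-1})\bigr)=S_F(a,b).$$
So replacing $(f,g)$ by $(\tilde f,\tilde g)$ amounts to a renaming of the six variables that interchanges $\mathfrak a$ and $\mathfrak b$. It preserves condition 2, because it interchanges points and lines of the graph, and it preserves the normalization. Lemma 7 for $(\tilde f,\tilde g)$ is the assertion. $\square$

**Lemma 9.** $\ell(\mathfrak a)$ and $\ell(\mathfrak b)$ are not both $2$. Hence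
$$e:=\ell(\mathfrak a)+\ell(\mathfrak b)+\ell(\mathfrak c_1)+\ell(\mathfrak c_2)+\ell(\mathfrak c_3)\le6,$$
and if $e=6$, then exactly one of $\ell(\mathfrak a),\ell(\mathfrak b)$ is $2$.

*Proof.* If both are $2$, then $\Phi_{xy}=k\,q(y)=\tilde k\,r(x)$ with $k,\tilde k\ne0$. From $k\tilde k\det(q,r)=\det(\Phi_{xy},\Phi_{xy})=0$ we get $\det(q(y),r(x))=0$. Fix $y_0$ with $q(y_0)\ne0$. Then $r(x)=c(x)\,q(y_0)$ with $c\in K[x]$, so $\Phi_{xy}=\tilde k\,c\,q(y_0)$ is a polynomial times a constant vector. Thus $f_{xy},g_{xy}$ are dependent, contradicting Lemma 5. The rest follows from Lemmas 6, 7 and 8. $\square$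

## 8. The multiplicity on the total diagonal is at least six

Let $P=(\alpha,\alpha,\alpha,\beta,\beta,\beta)$ with $\alpha,\beta\in K$, let $\mathfrak m\subset R$ be its maximal ideal, and put $\mathcal O=R_{\mathfrak m}/IR_{\mathfrak m}$.

**Step 1: $e(\mathcal O)=e$.** This identifies the multiplicity with the sum of lengths. All five spaces pass through $P$. So $\dim\mathcal O=4$, the minimal primes of $\mathcal O$ come from the five linear primes, and the localization of $\mathcal O$ at the prime coming from $\mathfrak p$ is $R_{\mathfrak p}/IR_{\mathfrak p}$. Each $R_{\mathfrak m}/\mathfrak pR_{\mathfrak m}$ is regular of dimension $4$, hence has multiplicity $1$. Formula (6) gives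
$$e(\mathcal O)=\sum_{\mathfrak p}\ell(\mathfrak p)=e\le6. \tag{9}$$

**Step 2: a lower bound by orders.** This is the other side of the squeeze.

**Lemma 10.** If $I=(F_1,F_2)$ with $F_1,F_2\ne0$ of exact orders $d_1,d_2$ at $P$, then $e(\mathcal O)\ge d_1d_2$.

*Proof.* For large $n$ consider the $K$-linear map
$$\psi:\ R/\mathfrak m^{n+1-d_1}\oplus R/\mathfrak m^{n+1-d_2}\to R/\mathfrak m^{n+1},\qquad(c_1,c_2)\mapsto c_1F_1+c_2F_2 .$$
It is well defined because $F_i\in\mathfrak m^{d_i}$, and its image is $(I+\mathfrak m^{n+1})/\mathfrak m^{n+1}$. Its kernel contains all pairs $(cF_2,-cF_1)$ with $c\in R/\mathfrak m^{n+1-d_1-d_2}$; this is well defined since $c\in\mathfrak m^{n+1-d_1-d_2}$ implies $cF_2\in\mathfrak m^{n+1-d_1}$ and $cF_1\in\mathfrak m^{n+1-d_2}$. The map $c\mapsto cF_2\in R/\mathfrak m^{n+1-d_1}$ is injective on $R/\mathfrak m^{n+1-d_1-d_2}$: if $cF_2\in\mathfrak m^{n+1-d_1}$, additivity of orders gives $c\in\mathfrak m^{n+1-d_1-d_2}$. So $\dim\ker\psi\ge\dim R/\mathfrak m^{n+1-d_1-d_2}$. Now $\dim_KR/\mathfrak m^j=\binom{j+5}6$,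 and $\mathcal O/\mathfrak m^{n+1}\mathcal O=R/(I+\mathfrak m^{n+1})$ has length equal to its $K$-dimension. Hence
$$\operatorname{length}(\mathcal O/\mathfrak m^{n+1}\mathcal O)\ge\tbinom{n+6}6-\tbinom{n+6-d_1}6-\tbinom{n+6-d_2}6+\tbinom{n+6-d_1-d_2}6 .$$
The right side is $\Delta_{d_1}\Delta_{d_2}$ applied to $\binom{n+6}6=\frac{n^6}{720}+O(n^5)$, where $(\Delta_d\varphi)(n)=\varphi(n)-\varphi(n-d)$. Since $\Delta_d$ turns a polynomial with leading term $cn^r$ into one with leading term $cdr\,n^{r-1}$, the right side is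
$$d_1d_2\cdot\frac{6\cdot5}{720}\,n^4+O(n^3)=d_1d_2\,\frac{n^4}{4!}+O(n^3).$$
As $\dim\mathcal O=4$, the left side is $e(\mathcal O)\frac{n^4}{4!}+O(n^3)$. Compare leading terms. $\square$

**Step 3: the orders of $S_F$ at $P$.** For $F\in Kf+Kg$ write $F(\alpha+x,\beta+y)=\sum F_{ij}x^iy^j$. Non-mixed terms contribute nothing to $S_F$, so
$$S_F=\sum_{i,j\ge1}F_{ij}\,S_{x^iy^j}(a_1-\alpha,a_2-\alpha,a_3-\alpha,b_1-\beta,b_2-\beta,b_3-\beta),$$
and $S_{x^iy^j}$ is homogeneous of degree $i+j$. Hence a nonzero $S_F$ has order at least $2$ at $P$, and its quadratic part is $F_{11}=F_{xy}(\alpha,\beta)$ times $S_{xy}$ in the shifted variables. If $F_{xy}(\alpha,\beta)=0$, the order is at least $3$.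

**Step 4: the squeeze.** By Lemma 5, $Kf+Kg$ has dimension two. The linear functional $F\mapsto F_{xy}(\alpha,\beta)$ on it has a nonzero kernel, so there is a basis $F_1,F_2$ of $Kf+Kg$ with $(F_2)_{xy}(\alpha,\beta)=0$. Then $I=(S_{F_1},S_{F_2})$, both generators are nonzero by Lemma 5, and their orders are at least $2$ and $3$. Lemma 10 gives $e\ge6$. With (9) we conclude
$$e=6,\ \text{ so exactly one of }\ell(\mathfrak a),\ell(\mathfrak b)\text{ equals }2. \tag{10}$$
If $\Phi_{xy}(\alpha,\beta)=0$, then both orders would be at least $3$ and $e\ge9$, which is impossible. Since $P$ was arbitrary,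
$$\Phi_{xy}(\alpha,\beta)\ne0\quad\text{for every }(\alpha,\beta)\in K^2 . \tag{11}$$

As a check, for $(xy,xy^2)$ with $\operatorname{char}K\neq2$ we have found $\ell(\mathfrak b)=2$, so the sum is $2+1+3=6=2\cdot3$, with equality at every point. For $(xy,x^2y^2)$ in characteristic $0$ the orders at the origin are $2$ and $4$; if that graph had no $4$- or $6$-cycles, we would get $e\ge8$ against $e\le6$. This agrees with the $6$-cycle of Section 3.

## 9. Reduction to $f=xQ_1(y)$, $g=xQ_2(y)$

**Step 1: choose the side.** Replacing $f(x,y),g(x,y)$ by $f(y,x),g(y,x)$ preserves condition 2 and the normalization, interchanges the two forms in condition 3, and interchanges $\ell(\mathfrak a)$ and $\ell(\mathfrak b)$. By (10) we may therefore assume $\ell(\mathfrak b)=2$.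

**Step 2: the factor $k$ is constant.** By Lemma 7, $\Phi_{xy}=k(x,y)q(y)$ with $q_1,q_2$ independent. A zero of $k$ in $K^2$ would be a zero of $\Phi_{xy}$, contradicting (11). So $k$ has no zero in $K^2$, and by the Nullstellensatz $k$ is a nonzero constant, which we absorb in $q$.

**Step 3: integrate.** Now $f_{xy}=q_1(y)$ and $g_{xy}=q_2(y)$, with $\deg q_i\le p-2$ in characteristic $p$. Let $Q_i\in K[y]$ satisfy $Q_i'=q_i$, $Q_i(0)=0$, with $\deg Q_i\le p-1$ in characteristic $p$. The polynomials $f-xQ_1$ and $g-xQ_2$ contain only mixed monomials, with exponents less than $p$ in characteristic $p$, and their mixed derivative $\partial_x\partial_y$ is zero. So they vanish: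
$$f=xQ_1(y),\qquad g=xQ_2(y). \tag{12}$$
Put $Q=(Q_1,Q_2)^T$. If $\lambda Q_1+\mu Q_2$ is constant, then differentiating gives $\lambda q_1+\mu q_2=0$, so $\lambda=\mu=0$. Hence $1,Q_1,Q_2$ are linearly independent over $K$.

## 10. Three collinear points on the curve $Q$ give a 6-cycle

Let $N=\max(\deg Q_1,\deg Q_2)$. Independence of $1,Q_1,Q_2$ gives $N\ge2$. The goal is $N=2$.

**Step 1: $Q$ is injective.** For $\Phi=xQ(y)$ the expression in (i) is $(a-a')(Q(b)-Q(b'))$. So (i) says $Q(b)\ne Q(b')$ for $b\ne b'$.

**Step 2: if $N\ge3$, some line contains three points of the curve.** Choose $\lambda,\mu\in K$ such that $L=\lambda Q_1+\mu Q_2$ has degree $N$. Since $N<p$ in characteristic $p$, $L'\ne0$. A multiple root of $L-c$ is a root $b$ of $L'$ with $L(b)=c$. So for $c$ outside the finite set of values of $L$ at the roots of $L'$, the polynomial $L-c$ has $N\ge3$ distinct roots. Fix such a $c$ and distinct roots $b_1,b_2,b_3$. By Step 1, $Q(b_1),Q(b_2),Q(b_3)$ are three distinct points on the line $\lambda X+\mu Y=c$.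

**Step 3: convert collinearity into a violation of (ii).** Being distinct and collinear, the points satisfy $Q(b_3)=(1-\theta)Q(b_1)+\theta Q(b_2)$ with $\theta\in K\setminus\{0,1\}$. So with $\gamma_1=1-\theta$, $\gamma_2=\theta$, $\gamma_3=-1$, all nonzero,
$$\gamma_1+\gamma_2+\gamma_3=0,\qquad\gamma_1Q(b_1)+\gamma_2Q(b_2)+\gamma_3Q(b_3)=0 .$$
Put $a_3=0$, $a_2=\gamma_2$, $a_1=\gamma_1+\gamma_2=-\gamma_3$. Then $a_i-a_{i+1}=\gamma_i\ne0$ for all $i\in\mathbb Z/3$, so the $a_i$ are distinct. By (5), $S_\Phi=0$, contradicting (ii).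

**Step 4: conclusion of $2\Rightarrow3$.** Hence $N=2$. As $Q(0)=0$, we have $Q=M\binom y{y^2}$ with a $2\times2$ matrix $M$, and $M\in GL_2(K)$ because $Q_1,Q_2$ are independent. So $\binom fg=M\binom{xy}{xy^2}$. Restoring the non-mixed terms, and undoing the possible interchange of $x$ and $y$, gives condition 3.

## 11. The isomorphism and the girth of $G_K(xy,xy^2)$

It remains to prove $3\Rightarrow1$ and the last assertion of Theorem 1.

**Step 1: the isomorphism.** Write $\vec p=(p_2,p_3)^T$, $\vec l=(l_2,l_3)^T$. Suppose $\binom fg=M\binom{xy}{xy^2}+A(x)+B(y)$. The adjacency relation $\vec p+\vec l=\Phi(p_1,l_1)$ is equivalent to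
$$M^{-1}(\vec p-A(p_1))+M^{-1}(\vec l-B(l_1))=\binom{p_1l_1}{p_1l_1^2}.$$
So the bijections $(p_1,\vec p)\mapsto(p_1,M^{-1}(\vec p-A(p_1)))$ and $[l_1,\vec l\,]\mapsto[l_1,M^{-1}(\vec l-B(l_1))]$ give $G_K(f,g)\cong G_K(xy,xy^2)$. For the second form in condition 3 the same maps give $G_K(f,g)\cong G_K(xy,x^2y)$. Finally, interchanging points and lines, $(v)\leftrightarrow[v]$, gives $G_K(xy,x^2y)\cong G_K(xy,xy^2)$: the relations $p_2+l_2=p_1l_1$, $p_3+l_3=p_1^2l_1$ become those of the second graph when $p$ and $l$ change roles.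

**Step 2: no cycles of length $4$ or $6$ in $G_K(xy,xy^2)$.** We use Lemma 3. The first component of the expression in (i) is $(a-a')(b-b')\ne0$, so (i) holds. Condition (ii) was checked in Section 3: if the $b_i$ are distinct and $S_\Phi=0$, the Vandermonde determinant forces all $a_i-a_{i+1}=0$, so the $a_i$ are not distinct.

**Step 3: an $8$-cycle.** Consider, in cyclic order,
$$(0,0,0),\ [0,0,0],\ (1,0,0),\ [1,1,1],\ (2,1,1),\ [0,-1,-1],\ (1,1,1),\ [1,0,0].$$
The four points are distinct and the four lines are distinct, over every field. Since $f=p_1l_1$ and $g=p_1l_1^2$ agree whenever $l_1\in\{0,1\}$, and each listed vertex has equal second and third coordinates, only $p_2+l_2=p_1l_1$ has to be checked. Along the eight edges it reads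
$$0+0=0\cdot0,\quad 0+0=1\cdot0,\quad0+1=1\cdot1,\quad1+1=2\cdot1,$$
$$1-1=2\cdot0,\quad1-1=1\cdot0,\quad1+0=1\cdot1,\quad0+0=0\cdot1 .$$
All hold. The graph is bipartite, so it has no odd cycles, and its girth is exactly $8$.

By Step 1, every graph satisfying condition 3 is isomorphic to $G_K(xy,xy^2)$ and so has girth eight. This proves $3\Rightarrow1$ and completes the proof of Theorem 1. For $K=\mathbb C$ it gives Corollary 2. $\blacksquare$
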